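\title{Non-separable Banach spaces are direct sums of Baire subspaces with non-Baire product}

\begin{abstract}
We prove in ZFC that every non-separable Banach space $B$ is an algebraic direct sum $E\oplus F$ of two linear subspaces such that $E$ and $F$ are Baire spaces and $E\times F$ is not. The same holds for every F-space that has a non-separable quotient of cardinality at most $\mathfrak c$, and every non-separable Fr\'echet space has such a quotient. Thus a Fr\'echet space admits such a decomposition if and only if it is non-separable. The proof assigns an ordinal rank to each vector of the quotient in such a way that a generic pair of vectors has equal ranks, and it builds $E$ and $F$ from disjoint sets of ranks.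
\end{abstract}

\section{Introduction}\label{sec:intro}

A topological space is a \emph{Baire space} if the intersection of countably many dense open subsets of it is dense. Complete metric spaces are Baire, and so is the product of two of them, because it is again complete. For Baire spaces that are not complete, the definition gives one direct way to pass to a product $E\times F$, and it needs a countable base of one factor. Let $O_n$ be dense open subsets of $E\times F$. For each nonempty open $U\subset F$, the projection of $O_n\cap(E\times U)$ to $E$ is dense and open. If $U$ ranges over a countable base of $F$, these are countably many sets, so the points $x$ lying in all of them are dense in $E$. For such $x$ the sections $\{y:(x,y)\in O_n\}$ are dense and open in $F$, so their intersection is dense in $F$. Hence the product of a Baire space and a second countable Baire space is Baire, a theorem of Oxtoby~\cite{Oxtoby}.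

We study this phenomenon for linear subspaces of a Banach space $B$, with the norm topology. For linear subspaces $E,F$, not necessarily closed, we write $B=E\oplus F$ if $E+F=B$ and $E\cap F=\{0\}$. Addition is then a continuous linear bijection from $E\times F$, with the product topology, onto $B$. If $E$ and $F$ are closed, then $E\times F$ is complete and addition is a homeomorphism by the open mapping theorem. In general the topology of $E\times F$ is finer than that of $B$, and one may ask whether it can lose the Baire property while both factors keep it. If $B$ is separable, every subspace is second countable and this cannot happen. The argument above shows no other obstruction, so one would guess that separability is the only one. Two results of~\cite{BCT} point the same way.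
\begin{enumerate}
\item[(i)] Every completely metrizable linear space of weight $\aleph_1$ is a direct sum $E\oplus F$ of linear subspaces such that $E$ and $F$ are Baire and $E\times F$ is not.
\item[(ii)] Under the Generalized Continuum Hypothesis, every non-separable Banach space is a sum $E+F$ of linear subspaces such that $E$ and $F$ are Baire and $E\times F$ is not.
\end{enumerate}
The following question is posed in~\cite{BCT}.

\medskip
\noindent\textbf{Question.} \emph{Let $B$ be a non-separable Banach space. Is $B$ a direct sum $E\oplus F$ of two linear subspaces such that $E$ and $F$ are Baire but $E\times F$ is not?}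
\medskip

The answer is yes, with no set-theoretic hypothesis.

\begin{theorem}\label{thm:main}
In ZFC, every non-separable Banach space $B$ is a direct sum $E\oplus F$ of linear subspaces such that $E$ and $F$ are Baire and $E\times F$ is not Baire.
\end{theorem}

Theorem~\ref{thm:main} is the combination of the next two theorems. An \emph{F-space} is a topological vector space whose topology is given by a complete translation-invariant metric, a \emph{Fr\'echet space} is a locally convex F-space, and $\mathfrak c=2^\omega$.

\begin{theorem}\label{thm:quotient}
Let $B$ be an F-space with a closed linear subspace $P$ such that $B/P$ is non-separable and $|B/P|\le\mathfrak c$. Then $B=E\oplus F$ for linear subspaces $E,F$ such that $E$ and $F$ are Baire and $E\times F$ is not Baire; it is even meager in itself. Moreover, $E$ is dense in $B$.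
\end{theorem}

\begin{theorem}\label{thm:frechet}
Every non-separable Fr\'echet space, in particular every non-separable Banach space, satisfies the hypothesis of Theorem~\ref{thm:quotient}.
\end{theorem}

The method gives the following complements.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] Every non-separable F-space of weight at most $\mathfrak c$ satisfies the conclusion of Theorem~\ref{thm:quotient}.
\item[(b)] A Fr\'echet space $B$ is a direct sum $E\oplus F$ of linear subspaces with $E,F$ Baire and $E\times F$ not Baire if and only if $B$ is non-separable.
\item[(c)] Every non-separable F-space $B$ of weight at most $\mathfrak c$ is an algebraic direct sum $\bigoplus_{j\in\omega}E_j$ of dense Baire linear subspaces such that, for all disjoint nonempty $J,J'\subset\omega$, the spaces $E_J=\bigoplus_{j\in J}E_j$ and $E_{J'}$ are Baire but $E_J\times E_{J'}$ is meager in itself.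
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} carries out the whole construction in $\ell_2(\omega_1)$, where supports of vectors make every step explicit. Sections~\ref{sec:hulls} and~\ref{sec:rank} build substitutes for supports and for their suprema in a non-separable F-space of cardinality $\mathfrak c$. Sections~\ref{sec:tests} and~\ref{sec:proof} use them to prove Theorem~\ref{thm:quotient}. Section~\ref{sec:quot} is independent of the others and proves Theorem~\ref{thm:frechet}.

\section{F-spaces and thick sets}\label{sec:prelim}

We work in ZFC. An ordinal is the set of smaller ordinals, and \emph{countable} means finite or countably infinite. We use $\mathfrak c^\omega=\mathfrak c$ throughout. Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$, and $\mathbb K_0$ is the countable dense subfield $\mathbb Q$ or $\mathbb Q(i)$. \emph{Linear} means $\mathbb K$-linear. A \emph{complement} of a linear subspace $L$ in $L'\supset L$ is a linear subspace $C$ with $L'=L\oplus C$; it is purely algebraic.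

In an F-space we write the metric as $d(x,y)=|x-y|$. Then $|x+y|\le|x|+|y|$ and $|-x|=|x|$, but $|tx|$ need not equal $|t|\,|x|$. By a theorem of Klee, every completely metrizable topological vector space is an F-space, so statement (i) of the introduction is contained in Theorem~\ref{thm:compl}(a). We use the following standard facts.
\begin{itemize}
\item Closed subspaces of F-spaces, and quotients by closed subspaces, are F-spaces. A continuous linear surjection between F-spaces is open.
\item Every neighborhood $N$ of $0$ is absorbing: each vector has a nonzero multiple in $N$. Hence a proper linear subspace has empty interior, and a nonzero F-space has no isolated points.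
\item The closure of a $\mathbb K_0$-linear subspace is $\mathbb K$-linear. Hence the closed linear span of a set $M$ has density at most $\max(|M|,\omega)$.
\item The \emph{density} of an infinite metric space, the least size of a dense subset, equals its weight. If it is at most $\mathfrak c$, then the space has at most $\mathfrak c^\omega=\mathfrak c$ points, since every point is the limit of a sequence from the dense set. A nonzero F-space has at least $\mathfrak c$ points.
\end{itemize}

A set is \emph{meager} if it is a countable union of nowhere dense sets. A subset $R$ of a space $Z$ is \emph{thick in $Z$} if $R=V\cap\bigcap_{n\in\omega}O_n$ with $V$ nonempty and open and each $O_n$ dense and open in $Z$. If $Z$ is a complete metric space, thick sets are nonempty by the Baire category theorem. Our subspaces are shown to be Baire, or not, by looking at how they sit in a complete space.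

\begin{lemma}\label{lem:criteria}
Let $X$ be a subset of a topological space $Z$.
\begin{enumerate}
\item[(a)] If $X$ meets every thick subset of $Z$, then $X$ is dense in $Z$ and Baire.
\item[(b)] If $X\ne\emptyset$ is dense in $Z$ and disjoint from $\bigcap_nO_n$ for some dense open sets $O_n\subset Z$, then $X$ is meager in itself and not Baire.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Nonempty open sets are thick, so $X$ is dense. Let $U_n$ be dense open subsets of $X$ and write $U_n=X\cap O_n$ with $O_n$ open in $Z$. The closure of $O_n$ contains $X$, so $O_n$ is dense in $Z$. A nonempty open subset of $X$ has the form $X\cap V$ with $V$ open in $Z$, and it meets $\bigcap_nU_n$ because $X$ meets $V\cap\bigcap_nO_n$.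

(b) Since $X$ is dense, the sets $X\cap O_n$ are dense and open in $X$. Their intersection is empty, so $X$ is not Baire, and $X=\bigcup_n(X\setminus O_n)$ is meager in itself.
\end{proof}

The link between category and linear structure is the following special case of Pettis' theorem.

\begin{lemma}\label{lem:pettis}
If a linear subspace $H$ of an F-space $Z$ contains a thick subset of $Z$, then $H=Z$.
\end{lemma}

\begin{proof}
Let $R=V\cap G\subset H$ with $G=\bigcap_nO_n$, fix $v\in V$, and let $h\in V-v$. The open set $V\cap(V+h)$ contains $v+h$, so it contains a point $w$ of the dense set $G\cap(G+h)$. Then $w$ and $w-h$ lie in $R$, so $h\in H$. Thus $H$ contains the neighborhood $V-v$ of $0$, and $H=Z$.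
\end{proof}

\section{The method in $\ell_2(\omega_1)$}\label{sec:model}

By Lemma~\ref{lem:criteria}, it suffices to write $B=E\oplus F$ so that $E$ and $F$ meet every thick subset of $B$, while $E\times F$ misses one dense $G_\delta$ subset $W$ of $B\times B$. To get $W$ we look for an invariant of vectors that agrees on a generic pair $(x,y)$, and we make it take different values on $E$ and on $F$. In this section we do this for $H=\ell_2(\omega_1)$. The three lemmas of the section are stated in the generality needed later.

A vector $x\in H$ is a function on $\omega_1$ with $\sum_\beta|x_\beta|^2<\infty$, so its support is countable. Let $(e_\beta)$ be the unit vector basis. For $\alpha<\omega_1$ let $H_\alpha$ be the separable closed subspace of vectors supported in $\alpha=\{\beta:\beta<\alpha\}$. The $H_\alpha$ increase and their union is $H$. The invariant is the \emph{rank} $\rho(x)=\min\{\alpha:x\in H_\alpha\}$.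

\subsection*{Generic pairs have equal rank}
For $k\ge1$ let $U_k$ be the interior of the set of pairs $(x,y)$ such that for every $\beta$ with $|x_\beta|>1/k$ there is $\gamma\ge\beta$ with $y_\gamma\ne0$. We claim that $U_k$ is dense. Given $(x,y)$, the set $\{\beta:|x_\beta|\ge1/(2k)\}$ is finite. Take $\gamma$ above it and $y'=y+te_\gamma$ with $t$ small and $y'_\gamma\ne0$. If $\|x''-x\|<1/(2k)$ and $\|y''-y'\|<|y'_\gamma|$, then $y''_\gamma\neq0$, and $|x''_\beta|>1/k$ implies $|x_\beta|>1/(2k)$, hence $\beta<\gamma$. So $(x,y')\in U_k$. If $(x,y)\in\bigcap_kU_k$, every point of the support of $x$ lies at or below a point of the support of $y$, so $\rho(x)\le\rho(y)$. Let $W$ be the intersection of the sets $U_k$, their transposes, and $(H\setminus\{0\})^2$. It is a countable intersection of dense open sets, and it consists of pairs of nonzero vectors of equal rank.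

\subsection*{Subspaces with prescribed ranks}
The vectors with rank in a given set $S$ do not form a linear subspace: for $\beta<\gamma$, the vectors $e_\beta+e_\gamma$ and $e_\gamma$ have rank $\gamma+1$, and their difference has rank $\beta+1$. The remedy is to cut $H$ into algebraic layers.

\begin{lemma}\label{lem:layers}
Let $(L_\alpha)_{\alpha<\mu}$ be an increasing family of linear subspaces of a vector space $Q$ with union $Q$. Put $L_{<0}=\{0\}$, $L_{<\alpha}=\bigcup_{\beta<\alpha}L_\beta$ for $\alpha>0$, and $\rho(x)=\min\{\alpha:x\in L_\alpha\}$. Let $C_\alpha$ be a complement of $L_{<\alpha}$ in $L_\alpha$ for each $\alpha<\mu$. Then $Q=\bigoplus_{\alpha<\mu}C_\alpha$, and for every $S\subset\mu$ each nonzero vector $x$ of $C_S=\bigoplus_{\alpha\in S}C_\alpha$ has $\rho(x)\in S$.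
\end{lemma}

\begin{proof}
Since $L_\alpha=L_{<\alpha}+C_\alpha$, induction on $\alpha$ gives $L_\alpha\subset\sum_{\beta\le\alpha}C_\beta$, so the $C_\alpha$ span $Q$. Let $x=c_1+\dots+c_k$ with $k\ge1$, $0\ne c_j\in C_{\alpha_j}$ and $\alpha_1<\dots<\alpha_k$. Then $x-c_k\in L_{<\alpha_k}$ and $c_k\notin L_{<\alpha_k}$, so $x\in L_{\alpha_k}\setminus L_{<\alpha_k}$. Hence $x\ne0$, which shows that the sum is direct, and $\rho(x)=\alpha_k$.
\end{proof}

Apply this with $L_\alpha=H_\alpha$. For any partition $\omega_1=S\sqcup T$ and any choice of the layers $C_\alpha$ we get $H=C_S\oplus C_T$ and $(C_S\times C_T)\cap W=\emptyset$. It remains to choose the layers and the partition so that $C_S$ and $C_T$ meet every thick subset of $H$. The plan is to make $C_\alpha$ meet every thick subset of $H_\alpha$, for limit $\alpha$, and to show that a thick subset of $H$ has a thick trace on $H_\alpha$ for many $\alpha$.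

\subsection*{Layers at limit ordinals are large}
Let $\alpha<\omega_1$ be a nonzero limit ordinal and let $\beta_0<\beta_1<\cdots$ have supremum $\alpha$. For $0<t<1$ put $x^t=\sum_jt^je_{\beta_j}\in H_\alpha$. If $t_1<\dots<t_m$ and $a_1,\dots,a_m$ are nonzero scalars, the $\beta_j$-coordinate of $\sum_ia_ix^{t_i}$ is $t_m^j\bigl(a_m+\sum_{i<m}a_i(t_i/t_m)^j\bigr)$, which is nonzero for large $j$. So no nontrivial linear combination of the $x^t$ lies in $H_{<\alpha}$, and $\dim(H_\alpha/H_{<\alpha})\ge\mathfrak c$. On the other hand, $H_\alpha$ has a countable base, so it has at most $\mathfrak c$ open sets and at most $\mathfrak c^\omega=\mathfrak c$ thick sets. These two counts match, which is what a recursion of length $\mathfrak c$ needs.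

\begin{lemma}\label{lem:select}
Let $L\subset L'$ be vector spaces. For $\xi<\mathfrak c$ let $Z_\xi$ be an F-space, $R_\xi$ a thick subset of $Z_\xi$, and $f_\xi:Z_\xi\to L'$ a linear map with $\dim\bigl(f_\xi(Z_\xi)/(f_\xi(Z_\xi)\cap L)\bigr)\ge\mathfrak c$. Then there are $y_\xi\in R_\xi$ such that the family $(f_\xi(y_\xi))_{\xi<\mathfrak c}$ is linearly independent and extends to a Hamel basis of a complement of $L$ in $L'$.
\end{lemma}

\begin{proof}
We choose $y_\xi\in R_\xi$ by recursion with $f_\xi(y_\xi)\notin L+U_\xi$, where $U_\xi$ is the span of $\{f_\eta(y_\eta):\eta<\xi\}$ and so has dimension less than $\mathfrak c$. If there were no such $y_\xi$, the subspace $f_\xi^{-1}(L+U_\xi)$ would contain $R_\xi$, hence would be $Z_\xi$ by Lemma~\ref{lem:pettis}. Then $f_\xi(Z_\xi)/(f_\xi(Z_\xi)\cap L)$ would embed linearly in $(L+U_\xi)/L$, which has dimension less than $\mathfrak c$. No nontrivial linear combination of the vectors $f_\xi(y_\xi)$ lies in $L$, since solving for the term of largest index $\xi$ would put $f_\xi(y_\xi)$ in $L+U_\xi$. Extend their images to a basis of $L'/L$ and pick representatives in $L'$ of the additional basis vectors.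
\end{proof}

For each nonzero limit $\alpha$, list the thick subsets of $H_\alpha$ as $(R_\xi)_{\xi<\mathfrak c}$ and apply the lemma with $L=H_{<\alpha}$, $L'=Z_\xi=H_\alpha$ and $f_\xi$ the identity. This gives a layer $C_\alpha$ meeting every thick subset of $H_\alpha$. For the other $\alpha$ take any complement.

\subsection*{Closing off}
A set $K\subset\omega_1$ is a \emph{club} if it is unbounded and contains the supremum of every increasing sequence of its elements, and $S\subset\omega_1$ is \emph{stationary} if it meets every club. Let $R=V\cap\bigcap_nO_n$ be thick in $H$, and let $K$ be the set of nonzero limit ordinals $\alpha$ such that $V\cap H_\alpha\neq\emptyset$ and every $O_n\cap H_\alpha$ is dense in $H_\alpha$. We claim that $K$ is a club. For limit $\alpha$, the set $H_{<\alpha}$ is dense in $H_\alpha$, because it contains the finitely supported vectors; this shows that $K$ is closed under suprema of increasing sequences. To find a large element of $K$, start with a large $\alpha_0$ such that $V\cap H_{\alpha_0}\ne\emptyset$. Given $\alpha_j$, take a countable dense subset of $H_{\alpha_j}$, approximate each of its points by a sequence from each $O_n$, and let $\alpha_{j+1}>\alpha_j$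 be such that $H_{\alpha_{j+1}}$ contains these countably many vectors. Then $\sup_j\alpha_j\in K$.

For $\alpha\in K$ the set $R\cap H_\alpha$ is thick in $H_\alpha$, so it meets $C_\alpha$. Therefore $C_S$ meets every thick subset of $H$ as soon as $S$ is stationary.

\subsection*{Splitting}
We need a partition of $\omega_1$ into two stationary sets. A $\sigma$-\emph{ideal} on a set is a family of subsets closed under taking subsets and countable unions. The non-stationary subsets of $\omega_1$ form a $\sigma$-ideal, because a countable intersection of clubs is a club (to find a large common element, take the supremum of an increasing sequence that visits each club infinitely often). This ideal contains all singletons and does not contain $\omega_1$.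

\begin{lemma}\label{lem:split}
Let $\mathcal I$ be a $\sigma$-ideal on a set $\mu$ with $|\mu|\le\mathfrak c$, containing all singletons. Then every $X\subset\mu$ with $X\notin\mathcal I$ is the disjoint union of two sets that are not in $\mathcal I$.
\end{lemma}

\begin{proof}
Fix an injection $g:\mu\to2^\omega$ and put $X_{n,\varepsilon}=\{\alpha\in X:g(\alpha)(n)=\varepsilon\}$ for $\varepsilon\in\{0,1\}$. Suppose that for every $n$ there is $\varepsilon_n$ with $X_{n,1-\varepsilon_n}\in\mathcal I$. A point $\alpha\in X$ outside all these sets has $g(\alpha)=(\varepsilon_n)_n$, and there is at most one such point. So $X\in\mathcal I$, a contradiction. Hence for some $n$ neither $X_{n,0}$ nor $X_{n,1}$ is in $\mathcal I$.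
\end{proof}

With $S$ and $T$ stationary, $E=C_S$ and $F=C_T$ are dense and Baire by Lemma~\ref{lem:criteria}(a), and $E\times F$ is meager in itself by Lemma~\ref{lem:criteria}(b). This proves Theorem~\ref{thm:main} for $\ell_2(\omega_1)$.

\subsection*{What has to change}
Three features of $\ell_2(\omega_1)$ were used. First, vectors have supports. In a general space $Q$ we attach to each vector a countable \emph{hull} $A(x)$, constructed from the metric alone. Second, $\ell_2(\omega_1)$ is the union of a chain of separable subspaces, and Lemma~\ref{lem:layers} needs a chain. A space of density greater than $\aleph_1$ is not the union of an $\omega_1$-chain of separable subspaces, so we group the hulls into a chain of directed families. Third, each layer had to meet only $\mathfrak c$ sets. This count survives if $|Q|\le\mathfrak c$, and for larger spaces $B$ we work in a quotient $Q=B/P$ and lift the decomposition to $B$.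

\section{Hulls}\label{sec:hulls}

In this section and the next, $Q$ is a non-separable F-space with $|Q|=\mathfrak c$. Let $\kappa$ be its density, so $\omega<\kappa\le\mathfrak c$, and fix a dense $\mathbb K_0$-linear subspace $D\subset Q$ with $|D|=\kappa$.

In $\ell_2(\Gamma)$ the support of $x$ can be read off from the open sets $G_\gamma=\{z:z_\gamma\ne0\}$: give $G_\gamma$ the label $e_\gamma$ and collect the labels of the sets containing $x$. Each $x$ lies in countably many of the sets, it lies in the closed span of its labels, and each label is carried by a dense open set of vectors. We reproduce these properties in $Q$, with labels in $D$, and we need one more. To show that layers are large we need large subspaces all of whose nonzero vectors carry a given label. The sets $G_\gamma$ do not allow this, since any two vectors have a nontrivial combination vanishing at $\gamma$. So we let many open sets carry the same label and require property (G2) below, in which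
\[
T_m=\{t\in\mathbb K^m:\max_i|t_i|=1\}
\]
is the compact set of normalized coefficient vectors.

\begin{lemma}\label{lem:labels}
There are a family $(G_i)_{i\in I}$ of nonempty open subsets of $Q$, a partition $I=\bigsqcup_{k\in\omega}I_k$, and a map $\ell:I\to D$ such that for each $k$ the sets $G_i$, $i\in I_k$, are pairwise disjoint, and:
\begin{enumerate}
\item[(G1)] for all $x\in Q$ and $\varepsilon>0$ there is $i\in I$ with $x\in G_i\subset\{z:|z-x|<\varepsilon\}$ and $\ell(i)\in G_i$;
\item[(G2)] for all $d\in D$ and $m\ge1$, with $O^d=\bigcup\{G_i:\ell(i)=d\}$, the set
\[
\mathcal O_{m,d}=\Bigl\{(x_1,\dots,x_m)\in Q^m:\ \sum_{j\le m}t_jx_j\in O^d\text{ for all }t\in T_m\Bigr\}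
\]
is open and dense in $Q^m$.
\end{enumerate}
\end{lemma}

\begin{proof}
We construct countably many disjoint families of labeled open sets and index them by pairwise disjoint sets $I_k$. The same open set may occur in several families, with different labels.

\emph{Families for (G1).} By Bing's theorem $Q$ has a $\sigma$-discrete base, and labeling each nonempty member by one of its points in $D$ gives (G1). Only disjointness is needed, and for this there is a short argument. Well-order $D$. For integers $1\le n<p$ and $d\in D$ let $H^{n,p}_d$ be the set of $x$ with $|x-d|\le2^{-n}-2^{-p}$ and $|x-d'|\ge2^{-n}$ for all $d'$ preceding $d$. If $d'$ precedes $d$, $x\in H^{n,p}_d$ and $y\in H^{n,p}_{d'}$, then $|x-y|\ge|x-d'|-|y-d'|\ge2^{-p}$. So for fixed $(n,p)$ the open $2^{-p-1}$-neighborhoods of the nonempty sets $H^{n,p}_d$ are pairwise disjoint, and the one belonging to $d$ lies in the ball of radius $2^{-n}$ about $d$. Given $x$ and $n$, let $d$ be the first element of $D$ with $|x-d|<2^{-n}$. Then $x\in H^{n,p}_d$ for large $p$, and the corresponding neighborhood lies in the ball of radius $2^{-n+1}$ about $x$.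

\emph{Families for (G2).} For each tuple $x\in D^m$ and label $d$ we want to move $x$ slightly, take the compact set of normalized combinations of the new tuple, and give a neighborhood of it the label $d$. The difficulty is that there are $\kappa$ such tasks and the neighborhoods must fall into countably many disjoint families. We therefore move each tuple in directions outside the closed span of everything used before. This keeps the new compact set at a positive distance from all earlier ones at once, and we sort the tasks by this distance.

Fix $m,n\ge1$ and list $D^m\times D$ as $\{(x^\xi,d_\xi):\xi<\kappa\}$. By recursion on $\xi$, and for each $\xi$ on $j=1,\dots,m$, choose $e^\xi_j\in Q$ with $|e^\xi_j|<2^{-n}$ and $e^\xi_j\notin Z^\xi_j$, where $Z^\xi_j$ is the closed linear span of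
\[
\{x^\eta_l:\eta\le\xi,\ l\le m\}\cup\{e^\eta_l:\eta<\xi,\ l\le m\}\cup\{e^\xi_l:l<j\}.
\]
This is possible, because $Z^\xi_j$ has density at most $\max(|\xi|,\omega)<\kappa$, so it is a proper subspace and contains no ball. Put $Z^\xi=Z^\xi_1$ and $\Sigma_\xi=\{\sum_jt_j(x^\xi_j+e^\xi_j):t\in T_m\}$, a compact set.

For $t\in T_m$ we have $\sum_jt_je^\xi_j\notin Z^\xi$, since otherwise $e^\xi_j\in Z^\xi_j$ for the largest $j$ with $t_j\ne0$. As $Z^\xi$ is closed and $T_m$ is compact,
\[
\delta_\xi=\min_{t\in T_m}\operatorname{dist}\Bigl(\sum_jt_je^\xi_j,\,Z^\xi\Bigr)>0 .
\]
Let $\eta<\xi$, $v\in\Sigma_\eta$ and $u=\sum_jt_j(x^\xi_j+e^\xi_j)\in\Sigma_\xi$. Both $v$ and $\sum_jt_jx^\xi_j$ lie in $Z^\xi$, and $u-v=\sum_jt_je^\xi_j-\bigl(v-\sum_jt_jx^\xi_j\bigr)$, so $|u-v|\ge\delta_\xi$.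

Let $p_\xi$ be the least integer $p\ge1$ with $\delta_\xi\ge1/p$, let $V_\xi=\{q:\operatorname{dist}(q,\Sigma_\xi)<1/(2p_\xi)\}$, and give $V_\xi$ the label $d_\xi$. For fixed $p$ the sets $V_\xi$ with $p_\xi=p$ are pairwise disjoint: a common point of $V_\xi$ and $V_\eta$ with $\eta<\xi$ would give $u\in\Sigma_\xi$ and $v\in\Sigma_\eta$ with $|u-v|<1/p\le\delta_\xi$. We obtain one disjoint family for each triple $(m,n,p)$.

\emph{Verification of (G2).} If $x\in\mathcal O_{m,d}$, the continuous map $(t,z)\mapsto\sum_jt_jz_j$ sends $T_m\times\{x\}$ into the open set $O^d$, and by compactness of $T_m$ it sends $T_m\times N$ into $O^d$ for some neighborhood $N$ of $x$. So $\mathcal O_{m,d}$ is open. Given $x\in D^m$ and $n\ge1$, take $\xi$ with $(x^\xi,d_\xi)=(x,d)$ in the list for $(m,n)$. Then $\Sigma_\xi\subset V_\xi\subset O^d$, so $x+e^\xi\in\mathcal O_{m,d}$, and $|e^\xi_j|<2^{-n}$ for all $j$. Since $D^m$ is dense in $Q^m$, so is $\mathcal O_{m,d}$.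
\end{proof}

Fix such a family. Taking $m=1$ and $t=1$ gives $\mathcal O_{1,d}\subset O^d$, so every $O^d$ is dense. For $x\in Q$ let
\[
S(x)=\{\ell(i):x\in G_i\}=\{d\in D:x\in O^d\}.
\]
This set is countable, since $x$ lies in $G_i$ for at most one $i$ in each $I_k$, and $x\in\overline{S(x)}$ by (G1). The set $S(x)$ itself has no relation to the linear structure, so we close it off. Call $A\subset D$ \emph{saturated} if it is a $\mathbb K_0$-linear subspace and $S(a)\subset A$ for all $a\in A$. The set $D$ is saturated, and intersections of saturated sets and unions of increasing sequences of saturated sets are saturated. Every countable $M\subset D$ lies in a smallest saturated set $\operatorname{sat}(M)$. It is countable, being the union of the countable sets $M_0=M$ and $M_{j+1}=\operatorname{span}_{\mathbb K_0}\bigl(M_j\cup\bigcup_{a\in M_j}S(a)\bigr)$.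

Let $\mathcal C$ be the set of countable saturated sets, ordered by inclusion. Then $|\mathcal C|\le\kappa^\omega\le\mathfrak c$. For $A\in\mathcal C$ the closure $\overline A$ in $Q$ is a separable closed linear subspace; these subspaces replace the coordinate subspaces of $\ell_2(\Gamma)$. The \emph{hull} of $x\in Q$ is $A(x)=\operatorname{sat}(S(x))\in\mathcal C$. Like a support, it determines which of these subspaces contain $x$.

\begin{lemma}\label{lem:hull}
For $A\in\mathcal C$ and $x\in Q$ we have $x\in\overline A$ if and only if $A(x)\subset A$. In particular $x\in\overline{A(x)}$, and $A(sx)=A(x)$ for every scalar $s\ne0$.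
\end{lemma}

\begin{proof}
Let $x\in\overline A$ and $x\in G_i$. The open set $G_i$ contains some $a\in A$, and $\ell(i)\in S(a)\subset A$. So $S(x)\subset A$ and $A(x)\subset A$. Conversely, if $A(x)\subset A$, then $x\in\overline{S(x)}\subset\overline A$. Thus $A(x)$ is the smallest $A\in\mathcal C$ with $x\in\overline A$. Since $\overline A$ is linear, $x$ and $sx$ lie in the same sets $\overline A$, so they have the same hull.
\end{proof}

\begin{lemma}\label{lem:generic}
There is a countable intersection $W$ of dense open subsets of $Q\times Q$ such that $x\ne0$, $y\ne0$ and $A(x)=A(y)$ for all $(x,y)\in W$.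
\end{lemma}

\begin{proof}
For fixed $x$, the set of $y$ with $S(x)\subset S(y)$ is $\bigcap_{d\in S(x)}O^d$, a dense $G_\delta$. To get a $G_\delta$ set of pairs we need the label contributed by $I_k$ to be locally constant in $x$, and this is where disjointness within $I_k$ is used. Put
\[
U_k=\Bigl(\bigl(Q\setminus\overline{\textstyle\bigcup_{i\in I_k}G_i}\bigr)\times Q\Bigr)\ \cup\ \bigcup_{i\in I_k}\bigl(G_i\times O^{\ell(i)}\bigr).
\]
This set is open. It is dense: a nonempty open box $V\times V'$ either has $V\cap G_i\ne\emptyset$ for some $i\in I_k$, and then it meets $G_i\times O^{\ell(i)}$ because $O^{\ell(i)}$ is dense, or $V$ is disjoint from the closure of $\bigcup_{i\in I_k}G_i$, and then $V\times V'\subset U_k$. Let $(x,y)\in U_k$ and $x\in G_i$ with $i\in I_k$. Then $(x,y)\in G_{i'}\times O^{\ell(i')}$ for some $i'\in I_k$, and $i'=i$ by disjointness, so $\ell(i)\in S(y)$. Hence $(x,y)\in\bigcap_kU_k$ implies $S(x)\subset S(y)$ and $A(x)\subset A(y)$. Let $W$ be the intersection of the sets $U_k$, their transposes, and the dense open set $(Q\setminus\{0\})^2$.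
\end{proof}

\section{Rank and clubs}\label{sec:rank}

\subsection*{A chain of subspaces}
The subspaces $\overline A$, $A\in\mathcal C$, are directed by inclusion but need not form a chain. We list a cofinal family of them and let the $\alpha$-th term of the chain be the union of everything generated by finitely many of the terms with index at most $\alpha$. The list is taken as short as possible, so that no initial part of it is cofinal.

A family $\mathcal D\subset\mathcal C$ is \emph{cofinal} if every member of $\mathcal C$ is contained in a member of $\mathcal D$. Let $\mu$ be the least cardinality of a cofinal family. Then $\mu\le|\mathcal C|\le\mathfrak c$. Also $\mu>\omega$: the union of a cofinal family is $D$, since $d\in\operatorname{sat}(\{d\})$, and $D$ is uncountable. Fix a cofinal family $\{A_\alpha:\alpha<\mu\}$ and put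
\[
\mathcal J_\alpha=\bigl\{A\in\mathcal C:\ A\subset\operatorname{sat}(A_{\beta_1}\cup\dots\cup A_{\beta_k})\text{ for some }k\ge1\text{ and }\beta_1,\dots,\beta_k\le\alpha\bigr\}.
\]

\begin{lemma}\label{lem:chain}
The families $\mathcal J_\alpha$ increase with $\alpha$ and have union $\mathcal C$. Each $\mathcal J_\alpha$ is nonempty, closed downward in $\mathcal C$, directed, and not cofinal. The sets
\[
L_\alpha=\{x\in Q:A(x)\in\mathcal J_\alpha\}
\]
satisfy $L_\alpha=\bigcup_{A\in\mathcal J_\alpha}\overline A$, and they form an increasing family of linear subspaces with union $Q$.
\end{lemma}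

\begin{proof}
Monotonicity and downward closure hold by definition. If $A\subset A_\alpha$, then $A\in\mathcal J_\alpha$, so $A_\alpha\in\mathcal J_\alpha$ and the union is $\mathcal C$. The sets $\operatorname{sat}(A_{\beta_1}\cup\dots\cup A_{\beta_k})$ with $\beta_1,\dots,\beta_k\le\alpha$ belong to $\mathcal J_\alpha$, any two of them lie in a third, and every member of $\mathcal J_\alpha$ lies in one of them. So $\mathcal J_\alpha$ is directed. There are at most $|\alpha|+\omega<\mu$ such sets, and if $\mathcal J_\alpha$ were cofinal they would form a cofinal family of size less than $\mu$.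

If $x\in L_\alpha$, then $x\in\overline{A(x)}$ with $A(x)\in\mathcal J_\alpha$. If $x\in\overline A$ with $A\in\mathcal J_\alpha$, then $A(x)\subset A$ by Lemma~\ref{lem:hull}, so $A(x)\in\mathcal J_\alpha$. Thus $L_\alpha$ is a directed union of linear subspaces, hence linear. The remaining claims follow from those on $\mathcal J_\alpha$.
\end{proof}

For $A\in\mathcal C$ let $\rho(A)=\min\{\alpha:A\in\mathcal J_\alpha\}$. For $x\in Q$ define $\rho(x)$ and $L_{<\alpha}$ as in Lemma~\ref{lem:layers}. Then $\rho(x)=\rho(A(x))$, so the rank of a vector depends only on its hull, and $\rho(x)=\rho(y)$ for $(x,y)\in W$. Also $\overline A\subset L_{\rho(A)}$. The spaces $L_\alpha$ only organize the linear algebra; all category arguments take place in the separable complete spaces $\overline A$.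

\subsection*{Clubs and large sets of ranks}
Closing-off arguments now produce members of $\mathcal C$ rather than ordinals. A \emph{club} is a cofinal family $\mathcal K\subset\mathcal C$ that contains the union of every increasing sequence of its members. A set $X\subset\mu$ is \emph{large} if every club contains some $A$ with $\rho(A)\in X$, and \emph{small} otherwise.

\begin{lemma}\label{lem:clubs}
\begin{enumerate}
\item[(a)] A countable intersection of clubs is a club.
\item[(b)] For every $\alpha<\mu$ there is a club all of whose members $A$ have $\rho(A)>\alpha$.
\item[(c)] The small sets form a $\sigma$-ideal that contains all singletons and does not contain $\mu$. Every large set is the disjoint union of two large sets.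
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal K_n$ be clubs. Their intersection is closed under unions of increasing sequences. Given $A^0\in\mathcal C$, choose $A^0\subset A^1\subset\cdots$ with $A^{j+1}\in\mathcal K_{n_j}$, where each $n$ occurs infinitely often in $(n_j)$. For each $n$, the set $\bigcup_jA^j$ is the union of a subsequence lying in $\mathcal K_n$, so it belongs to $\mathcal K_n$.

(b) As $\mathcal J_\alpha$ is not cofinal, some $A'\in\mathcal C$ is contained in no member of $\mathcal J_\alpha$. The family $\{A\in\mathcal C:A\supset A'\}$ is a club, because it contains $\operatorname{sat}(A\cup A')$ for every $A\in\mathcal C$. Its members are not in $\mathcal J_\alpha$, hence not in $\mathcal J_\beta$ for any $\beta\le\alpha$.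

(c) If no member of the club $\mathcal K_n$ has rank in $X_n$, then no member of $\bigcap_n\mathcal K_n$ has rank in $\bigcup_nX_n$. Subsets of small sets are small, singletons are small by (b), and $\mu$ is large because clubs are nonempty. Since $\mu\le\mathfrak c$, Lemma~\ref{lem:split} gives the last claim.
\end{proof}

\subsection*{Large codimension}
We need the analogue of the vectors $x^t$ of Section~\ref{sec:model}: $\mathfrak c$ vectors in $\overline A$ all of whose nontrivial combinations have rank $\rho(A)$. Property (G2) says that a generic $m$-tuple has all its combinations labeled by $d$. A set of size $\mathfrak c$ all of whose tuples are generic comes from the Kuratowski--Mycielski theorem, in the following form.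

\begin{lemma}\label{lem:mycielski}
Let $Z$ be a nonempty complete metric space without isolated points, and for $j\in\omega$ let $\mathcal O_j$ be a dense open subset of $Z^{m_j}$, $m_j\ge1$. There is $K\subset Z$ with $|K|=\mathfrak c$ such that for every $j$, every $m_j$-tuple of distinct points of $K$ lies in $\mathcal O_j$.
\end{lemma}

\begin{proof}
We construct nonempty open sets $U_s$ for finite $0$--$1$ sequences $s$, starting with $U_\emptyset=Z$. At level $n\geq1$, first choose in each $U_s$ of level $n-1$ two nonempty open sets $U_{s0},U_{s1}$ of diameter at most $2^{-n}$ whose closures are disjoint and contained in $U_s$. Then run through the finitely many pairs consisting of an index $j\le n$ and a tuple $(s_1,\dots,s_{m_j})$ of distinct sequences of length $n$. The box $U_{s_1}\times\dots\times U_{s_{m_j}}$ meets the open set $\mathcal O_j$, so after shrinking its factors, which have distinct indices, it is contained in $\mathcal O_j$; later shrinking preserves this. Each $\sigma\in2^\omega$ determines a point of $\bigcap_nU_{\sigma|n}$, and these points are distinct. Let $K$ be the set of them. Finitely many distinct points of $K$ lie in distinct sets $U_s$ of level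 $n$ for all large $n$, in particular for some $n\ge j$.
\end{proof}

\begin{lemma}\label{lem:rich}
There is a club $\mathcal K_0$ such that every $A\in\mathcal K_0$ satisfies
\[
\dim\bigl(\overline A/(\overline A\cap L_{<\rho(A)})\bigr)\ge\mathfrak c .
\]
\end{lemma}

\begin{proof}
Let $\mathcal K_1$ be the family of $A\in\mathcal C$ such that $\mathcal O_{m,d}\cap A^m$ is dense in $A^m$ for all $m\ge1$ and $d\in A$. It is closed under unions of increasing sequences $(A^j)$, because a given $d$ and a given tuple from $\bigcup_jA^j$ lie in one $A^j$. It is cofinal: let $A^0\in\mathcal C$. Given $A^j$, for all $m\ge1$, $d\in A^j$ and $a\in(A^j)^m$ choose a sequence in $\mathcal O_{m,d}\cap D^m$ converging to $a$, which exists because $\mathcal O_{m,d}$ is dense and open and $D^m$ is dense. Let $A^{j+1}$ be the saturation of $A^j$ together with the countably many entries of these tuples. Then $\bigcup_jA^j\in\mathcal K_1$. Let $\mathcal K_0$ be the intersection of $\mathcal K_1$ with a club whose members have positive rank (Lemma~\ref{lem:clubs}).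

Let $A\in\mathcal K_0$ and $\alpha=\rho(A)>0$. Then $A\ne\{0\}$, since otherwise $A\subset A_0$ and $A\in\mathcal J_0$. So $\overline A$ is a nonzero F-space. For $m\ge1$ and $d\in A$ the set $\mathcal O_{m,d}\cap(\overline A)^m$ is open in $(\overline A)^m$, and it is dense because its closure contains $A^m$. These are countably many sets, so Lemma~\ref{lem:mycielski} gives $K\subset\overline A$ with $|K|=\mathfrak c$ such that every $m$-tuple of distinct points of $K$ lies in $\mathcal O_{m,d}$, for all $m\ge1$ and $d\in A$.

Let $x=\sum_{j\le m}a_jk_j$ with $m\ge1$, distinct $k_j\in K$ and nonzero scalars $a_j$, and put $s=\max_j|a_j|$. Then $(a_j/s)_j\in T_m$, so $x/s\in O^d$ for every $d\in A$. Hence $A\subset S(x/s)\subset A(x/s)=A(x)$ by Lemma~\ref{lem:hull}. If $x$ were in $L_{<\alpha}$, then $A(x)\in\mathcal J_\beta$ for some $\beta<\alpha$, hence $A\in\mathcal J_\beta$, contrary to $\rho(A)=\alpha$. So no nontrivial linear combination of points of $K$ lies in $L_{<\alpha}$.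
\end{proof}

\section{Choosing the layers and a lifting}\label{sec:tests}

Let $B$ and $P$ be as in Theorem~\ref{thm:quotient}, let $Q=B/P$, and let $\pi:B\to Q$ be the quotient map. Then $Q$ is a non-separable F-space with $|Q|=\mathfrak c$, and we keep the objects constructed in Sections~\ref{sec:hulls} and~\ref{sec:rank}.

A decomposition $Q=C_S\oplus C_T$ pulls back to $B=\pi^{-1}(C_S)+\pi^{-1}(C_T)$, but the two preimages intersect in $P$. For a direct sum only one summand can be a full preimage. The other must be $s(C_T)$ for a linear map $s$ with $\pi s=\mathrm{id}$, and nothing forces an arbitrary lifting to have a Baire image, so $s$ has to be chosen together with the layers. The space $s(C_T)$ has at most $\mathfrak c$ points, so it cannot be dense in $B$ when $B$ has density greater than $\mathfrak c$. We make it dense in a smaller closed subspace. Choose a preimage in $B$ of each point of $Q$ and let $Y$ be the closed linear span of these $\mathfrak c$ vectors. Then $Y$ has density at most $\mathfrak c$, so $|Y|=\mathfrak c$, and $\pi(Y)=Q$. Both $\pi$ and $\pi|Y$ are open by the open mapping theorem.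

The next lemma is the closing-off step. For each $A$ we need a separable subspace upstairs that sees the given thick set and maps exactly onto $\overline A$. To obtain a club of such $A$, the subspace must depend on $A$ in a coherent way, so all choices are fixed in advance.

\begin{lemma}\label{lem:closing}
Let $X$ be $B$ or $Y$, and let $R$ be thick in $X$. There is a club $\mathcal K$ such that for every $A\in\mathcal K$ there is a separable closed linear subspace $Z\subset X$ with $\pi(Z)=\overline A$ and $R\cap Z$ thick in $Z$.
\end{lemma}

\begin{proof}
Write $R=V\cap\bigcap_nO_n$ and $X'=X\cap\pi^{-1}(D)$. This is a $\mathbb K_0$-linear subspace, and it is dense in $X$ because the image of a nonempty open subset of $X$ is open in $Q$ and meets $D$. Since $\pi|X$ is open, there are positive numbers $\delta_0\ge\delta_1\ge\cdots$ tending to $0$ with $\{q:|q|<\delta_k\}\subset\pi\{x\in X:|x|<2^{-k}\}$. Fix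
\begin{itemize}
\item a point $v\in V\cap X'$;
\item for $d\in D$ a point $\sigma(d)\in X'$ with $\pi\sigma(d)=d$, and for each $k$ with $|d|<\delta_k$ a point $\sigma_k(d)\in X'$ with $\pi\sigma_k(d)=d$ and $|\sigma_k(d)|<2^{-k}$;
\item for $x\in X'$ and $n,k\in\omega$ a point $\varphi_{n,k}(x)\in O_n\cap X'$ with $|\varphi_{n,k}(x)-x|<2^{-k}$.
\end{itemize}
For $A\in\mathcal C$ let $M(A)$ be the smallest $\mathbb K_0$-linear subspace of $X'$ that contains $v$ and all points $\sigma(d),\sigma_k(d)$ with $d\in A$, and is closed under all maps $\varphi_{n,k}$. It is countable, and it increases with $A$. For an increasing sequence $(A^j)$ we have $M(\bigcup_jA^j)=\bigcup_jM(A^j)$, since the right side has all the required closure properties.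

Let $\mathcal K=\{A\in\mathcal C:\pi(M(A))\subset A\}$. The last identity shows that $\mathcal K$ is closed under unions of increasing sequences. Given $A^0\in\mathcal C$, put $A^{j+1}=\operatorname{sat}(A^j\cup\pi(M(A^j)))$, which makes sense because $\pi(X')\subset D$. Then $A=\bigcup_jA^j$ satisfies $\pi(M(A))=\bigcup_j\pi(M(A^j))\subset A$. So $\mathcal K$ is a club.

Let $A\in\mathcal K$ and $Z=\overline{M(A)}$, a separable closed linear subspace of $X$. By continuity $\pi(Z)\subset\overline A$. Conversely, let $q\in\overline A$ and take $a_k\in A$ with $|q-a_k|<\delta_k/2$. Then $a_{k+1}-a_k\in A$ and $|a_{k+1}-a_k|<\delta_k$. The series $\sigma(a_0)+\sum_k\sigma_k(a_{k+1}-a_k)$ has terms in $M(A)$ and Cauchy partial sums, so it converges to a point of $Z$, whose image is $\lim_ka_k=q$. Finally, $V\cap Z$ contains $v$, and $O_n\cap Z$ is open in $Z$ and dense, because every $x\in M(A)$ is the limit of the points $\varphi_{n,k}(x)\in O_n\cap M(A)$. So $R\cap Z$ is thick in $Z$.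
\end{proof}

\begin{proposition}\label{prop:layers}
There are complements $C_\alpha$ of $L_{<\alpha}$ in $L_\alpha$, $\alpha<\mu$, and a linear map $s:Q\to Y$ with $\pi s=\mathrm{id}$, such that for every large set $S\subset\mu$:
\begin{enumerate}
\item[(a)] $\pi^{-1}(C_S)$ meets every thick subset of $B$;
\item[(b)] $s(C_S)$ meets every thick subset of $Y$.
\end{enumerate}
\end{proposition}

\begin{proof}
A \emph{test of rank $\alpha$} is a triple $(A,Z,R)$ where $A\in\mathcal K_0$, $\rho(A)=\alpha$, $Z\subset B$ is a separable closed linear subspace with $\pi(Z)=\overline A$, and $R$ is thick in $Z$. There may be more than $\mathfrak c$ tests, since $B$ may be large. Two counts replace the missing one.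

\emph{There are at most $\mathfrak c$ tests with $Z\subset Y$.} Indeed $|\mathcal C|\le\mathfrak c$, such a $Z$ is the closure of one of the $\mathfrak c^\omega=\mathfrak c$ countable subsets of $Y$, and $Z$ has a countable base, hence at most $\mathfrak c$ thick subsets.

\emph{There are at most $\mathfrak c$ sets of the form $\pi(R)$ with $(A,Z,R)$ a test.} The set $R$ is a nonempty $G_\delta$ subset of the Polish space $Z$. Such a set is Polish, and every nonempty Polish space is a continuous image of $\omega^\omega$. So $\pi(R)$ is the image of a continuous map $\omega^\omega\to Q$. Such a map is determined by its values on a countable dense set, so there are at most $|Q|^\omega=\mathfrak c$ of them. For (a) only the set $\pi(R)$ matters, because $\pi^{-1}(C_S)$ meets $R$ if and only if $C_S$ meets $\pi(R)$.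

Fix $\alpha<\mu$ and suppose that there is a test of rank $\alpha$. By the two counts there is a list $(A_\xi',Z_\xi,R_\xi)_{\xi<\mathfrak c}$ of tests of rank $\alpha$, repetitions allowed, that contains every test of rank $\alpha$ with $Z\subset Y$ and such that for every test $(A,Z,R)$ of rank $\alpha$ there is $\xi$ with $\pi(R_\xi)=\pi(R)$. Apply Lemma~\ref{lem:select} with $L=L_{<\alpha}$, $L'=L_\alpha$ and $f_\xi=\pi|Z_\xi$. Its hypotheses hold because $\pi(Z_\xi)=\overline{A'_\xi}\subset L_\alpha$ and by Lemma~\ref{lem:rich}. We obtain $y_\xi\in R_\xi$ and a complement $C_\alpha$ with a Hamel basis containing the distinct vectors $\pi(y_\xi)$. Define $s$ on this basis by $s(\pi(y_\xi))=y_\xi$ if $Z_\xi\subset Y$, and let $s$ send every other basis vector to some preimage in $Y$. If there is no test of rank $\alpha$, take any complement $C_\alpha$ and send the vectors of a basis to preimages in $Y$. Since $Q=\bigoplus_\alpha C_\alpha$ by Lemma~\ref{lem:layers}, these choices define a linear map $s:Q\to Y$ with $\pi s=\mathrm{id}$.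

Let $S$ be large, let $X$ be $B$ or $Y$, and let $R$ be thick in $X$. Take the club $\mathcal K$ of Lemma~\ref{lem:closing}. Since $\mathcal K\cap\mathcal K_0$ is a club, it contains some $A$ with $\alpha=\rho(A)\in S$. With $Z\subset X$ from Lemma~\ref{lem:closing}, the triple $(A,Z,R\cap Z)$ is a test of rank $\alpha$. If $X=B$, take $\xi$ in the list for $\alpha$ with $\pi(R_\xi)=\pi(R\cap Z)$. Then $\pi(y_\xi)=\pi(b)$ for some $b\in R$, and $b\in\pi^{-1}(C_\alpha)\subset\pi^{-1}(C_S)$. If $X=Y$, the test itself occurs in the list with some index $\xi$, and $y_\xi=s(\pi(y_\xi))\in s(C_S)\cap R$.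
\end{proof}

\section{The decompositions}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:quotient}]
By Lemma~\ref{lem:clubs}(c) write $\mu=S\sqcup T$ with $S$ and $T$ large. With $C_\alpha$ and $s$ from Proposition~\ref{prop:layers}, put
\[
E=\pi^{-1}(C_S),\qquad F=s(C_T).
\]

\emph{Direct sum.} By Lemma~\ref{lem:layers}, $Q=C_S\oplus C_T$. If $v=s(y)\in E$ with $y\in C_T$, then $y=\pi(v)\in C_S\cap C_T=\{0\}$, so $v=0$. If $b\in B$ and $\pi(b)=x+y$ with $x\in C_S$ and $y\in C_T$, then $\pi(b-s(y))=x$, so $b-s(y)\in E$ and $b\in E+F$.

\emph{The summands are Baire.} By Proposition~\ref{prop:layers} and Lemma~\ref{lem:criteria}(a), $E$ is dense in $B$ and Baire, and $F$ is dense in $Y$ and Baire.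

\emph{The product is meager in itself.} The set $E\times F$ is dense in $B\times Y$. The map $\pi\times(\pi|Y):B\times Y\to Q\times Q$ is continuous and open, so preimages of dense open sets are dense and open. Hence the preimage $W^*$ of the set $W$ of Lemma~\ref{lem:generic} is a countable intersection of dense open subsets of $B\times Y$. Suppose $(e,f)\in W^*\cap(E\times F)$. Then $x=\pi(e)\in C_S$ and $y=\pi(f)\in C_T$ are nonzero and have the same hull, so $\rho(x)=\rho(y)$. But $\rho(x)\in S$ and $\rho(y)\in T$ by Lemma~\ref{lem:layers}. So $E\times F$ misses $W^*$, and Lemma~\ref{lem:criteria}(b) applies.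
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a) and (c)]
An F-space $B$ of weight at most $\mathfrak c$ has at most $\mathfrak c$ points, so Theorem~\ref{thm:quotient} applies with $P=\{0\}$. This is (a).

For (c) take $P=\{0\}$, so that $Q=B$ and $\pi$ is the identity. By repeated use of Lemma~\ref{lem:clubs}(c), write $\mu=S_0'\sqcup X_0$ and $X_j=S_{j+1}\sqcup X_{j+1}$ with all these sets large, and put $S_0=S_0'\cup\bigcap_jX_j$. Then $\mu=\bigsqcup_jS_j$ is a partition into large sets. Let $E_j=C_{S_j}$, so $B=\bigoplus_jE_j$ by Lemma~\ref{lem:layers}. For nonempty $J\subset\omega$ we have $E_J=C_{S_J}$ with $S_J=\bigcup_{j\in J}S_j$ large, so $E_J$ is dense and Baire by Proposition~\ref{prop:layers}(a) and Lemma~\ref{lem:criteria}(a). If $J$ and $J'$ are disjoint and nonempty, nonzero vectors $x\in E_J$ and $y\in E_{J'}$ have ranks in the disjoint sets $S_J$ and $S_{J'}$, so $A(x)\ne A(y)$. Thus the dense subset $E_J\times E_{J'}$ of $B\times B$ misses $W$, and Lemma~\ref{lem:criteria}(b) applies.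
\end{proof}

\begin{remark}
Non-separability of $Q$ enters through $\kappa>\omega$ in Lemma~\ref{lem:labels} and through $\mu>\omega$ in Lemma~\ref{lem:chain}, which makes singletons small. If $D$ were countable, it would be the largest member of $\mathcal C$, so $\mu=1$, every vector would have rank $0$, and there would be nothing to split. The bound $|Q|\le\mathfrak c$ is used for $\mu\le\mathfrak c$ in the splitting of large sets, and for the two counts in Proposition~\ref{prop:layers}, which have to match the dimension $\mathfrak c$ provided by Lemma~\ref{lem:rich}. Completeness is used in Lemmas~\ref{lem:pettis}, \ref{lem:mycielski} and~\ref{lem:closing}, in the second count, and through the open mapping theorem. Local convexity has not been used.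
\end{remark}

\section{Non-separable quotients of cardinality $\mathfrak c$}\label{sec:quot}

If $\Gamma\supset\omega_1$, restriction of coordinates maps $\ell_2(\Gamma)$ onto $\ell_2(\omega_1)$, a non-separable quotient with $\mathfrak c$ points. What matters about the coordinate functionals $x\mapsto x_\alpha$ is that each vector is annihilated by all but countably many of them. Call a family $(h_\alpha)_{\alpha<\omega_1}$ of nonzero continuous linear functionals on an F-space $B$ \emph{point-countable} if $\{\alpha:h_\alpha(b)\ne0\}$ is countable for every $b\in B$.

\begin{lemma}\label{lem:pcquot}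
If $(h_\alpha)_{\alpha<\omega_1}$ is a point-countable family on an F-space $B$ and $P=\bigcap_\alpha\ker h_\alpha$, then $B/P$ is non-separable and $|B/P|\le\mathfrak c$.
\end{lemma}

\begin{proof}
The map $b\mapsto(h_\alpha(b))_\alpha$ induces an injection of $Q=B/P$ into the set of countably supported functions $\omega_1\to\mathbb K$, which has at most $\omega_1^\omega\cdot\mathfrak c^\omega=\mathfrak c$ elements. Each $h_\alpha$ induces a nonzero continuous functional $\hat h_\alpha$ on $Q$. Given $q_0,q_1,\dots\in Q$, only countably many $\alpha$ have $\hat h_\alpha(q_k)\ne0$ for some $k$. So all $q_k$ lie in one proper closed subspace $\ker\hat h_\alpha$, and $\{q_k:k\in\omega\}$ is not dense.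
\end{proof}

We will find a point-countable family on every Banach space $X$ of density greater than $\mathfrak c$. Let $K$ be the closed unit ball of $X^*$ with the weak* topology, the coarsest topology making the maps $g\mapsto g(x)$, $x\in X$, continuous. It is compact and Hausdorff by the Banach--Alaoglu theorem. A family is point-countable exactly when, for each $x$ and $n\ge1$, only countably many members have $|f_\alpha(x)|\ge1/n$. For a family in $K$ this says that every weak* neighborhood of $0$ contains all but countably many $f_\alpha$. So we are looking for a convergent sequence of length $\omega_1$ in a compact space, and the argument divides according to a topological property of $K$.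

A space is \emph{countably tight} if every point in the closure of a set is in the closure of a countable subset of that set. A \emph{free sequence of length $\omega_1$} is a family $(y_\alpha)_{\alpha<\omega_1}$ with
\[
\overline{\{y_\beta:\beta<\alpha\}}\cap\overline{\{y_\beta:\beta\ge\alpha\}}=\emptyset\qquad\text{for all }\alpha<\omega_1 .
\]
Its members are distinct, since $y_\beta$ and $y_\alpha$ with $\beta<\alpha$ lie in these two disjoint sets.

\begin{lemma}[Arhangel'skii]\label{lem:free}
A compact Hausdorff space $K$ that is not countably tight contains a free sequence of length $\omega_1$.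
\end{lemma}

\begin{proof}
There are a set $N_0\subset K$ and a point $p\in\overline{N_0}$ that does not lie in $N=\bigcup\{\overline C:C\subset N_0\text{ countable}\}$. We have $N_0\subset N$, so $p\in\overline N$. If $C\subset N$ is countable, then $\overline C\subset N$: each point of $C$ lies in the closure of a countable subset of $N_0$, and $C$ lies in the closure of the union of these subsets.

By recursion on $\alpha<\omega_1$ we choose a continuous function $\varphi_\alpha:K\to[0,1]$ and then a point $y_\alpha\in N$. The closed set $\overline{\{y_\beta:\beta<\alpha\}}$ is contained in $N$ and so omits $p$. By Urysohn's lemma there is $\varphi_\alpha$ equal to $1$ on this set with $\varphi_\alpha(p)=0$. We want $y_\alpha\in N$ with $\varphi_\beta(y_\alpha)=0$ for all $\beta\le\alpha$. List $\{\beta:\beta\le\alpha\}$ as $(\beta_j)_{j\in\omega}$, repetitions allowed. Since $p\in\overline N$, there are $a_n\in N$ with $\varphi_{\beta_j}(a_n)<1/(n+1)$ for all $j\le n$. Let $y_\alpha$ be a cluster point of the sequence $(a_n)$. It lies in $\overline{\{a_n:n\in\omega\}}\subset N$, and $\varphi_{\beta_j}(y_\alpha)=0$ because $\varphi_{\beta_j}(a_n)\to0$.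

For every $\alpha$ we have $\varphi_\alpha(y_\beta)=1$ for $\beta<\alpha$ and $\varphi_\alpha(y_\beta)=0$ for $\beta\ge\alpha$, so the two closures in the definition lie in disjoint level sets of $\varphi_\alpha$.
\end{proof}

The following theorem is proved in~\cite{JS}, in ZFC, for every uncountable regular length; we use the length $\omega_1$.

\begin{theorem}[Juh\'asz--Szentmikl\'ossy]\label{thm:JS}
If a compact Hausdorff space contains a free sequence of length $\omega_1$, then it contains a convergent one: a free sequence $(y_\alpha)_{\alpha<\omega_1}$ and a point $y$ such that every neighborhood of $y$ contains all but countably many $y_\alpha$.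
\end{theorem}

\begin{lemma}\label{lem:functionals}
Every Banach space $X$ of density greater than $\mathfrak c$ has a point-countable family of functionals.
\end{lemma}

\begin{proof}
Let $K$ be the closed unit ball of $X^*$ with the weak* topology.

\emph{Case 1: $K$ is not countably tight.} By Lemma~\ref{lem:free} and Theorem~\ref{thm:JS} there is a free sequence $(y_\alpha)_{\alpha<\omega_1}$ in $K$ converging to a point $y$. The $y_\alpha$ are distinct, so after deleting at most one of them and reindexing, $f_\alpha=y_\alpha-y\ne0$ for all $\alpha$. For $x\in X$ and $n\ge1$ the set $\{g\in K:|g(x)-y(x)|<1/n\}$ is a neighborhood of $y$, so $|f_\alpha(x)|<1/n$ for all but countably many $\alpha$. Taking the union of the exceptional sets over $n$, we get $f_\alpha(x)=0$ for all but countably many $\alpha$.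

\emph{Case 2: $K$ is countably tight.} The natural attempt is to choose functionals vanishing on larger and larger sets $M_\alpha$ of size at most $\mathfrak c$. This controls $f_\alpha(x)$ directly only for $x$ in the closed span of $\bigcup_\alpha M_\alpha$, a proper subspace. To control all $x$, we let $M_\alpha$ detect every nonzero weak* limit of the earlier functionals.

By recursion on $\alpha<\omega_1$ choose $M_\alpha\subset X$ with $|M_\alpha|\le\mathfrak c$ and $f_\alpha\in K$ as follows. Let $K_\alpha$ be the weak* closure of $\{f_\beta:\beta<\alpha\}$. Each $x\in X$ defines a continuous function $g\mapsto g(x)$ on $K_\alpha$, which is determined by its values on the countable dense set $\{f_\beta:\beta<\alpha\}$. So there are at most $\mathfrak c$ such functions, and we let $M_\alpha$ contain one vector inducing each of them. Then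
\begin{equation}\label{eq:detect}
\text{every } g\in K_\alpha\setminus\{0\}\text{ is nonzero at some point of }M_\alpha,
\end{equation}
since $g(x)\ne0$ for some $x$, and $g(z)=g(x)$ for the vector $z\in M_\alpha$ inducing the same function. The closed linear span of $\bigcup_{\beta\le\alpha}M_\beta$ has density at most $\mathfrak c$, so it is a proper subspace of $X$; this is the only use of the hypothesis on the density. By the Hahn--Banach theorem there is $f_\alpha\in X^*$ of norm one vanishing on it.

Suppose that for some $x\in X$ and $n\ge1$ the set $\Lambda=\{\alpha:|f_\alpha(x)|\ge1/n\}$ is uncountable. The weak* closures of the sets $\{f_\alpha:\alpha\in\Lambda,\ \alpha\ge\gamma\}$, $\gamma<\omega_1$, are nonempty, compact and decreasing, so they have a common point $g$. Then $|g(x)|\ge1/n$, so $g\ne0$. By countable tightness $g$ lies in the closure of a countable subset of $\{f_\alpha:\alpha\in\Lambda\}$, so $g\in K_\gamma$ for some $\gamma<\omega_1$. On the other hand, every $f_\alpha$ with $\alpha\ge\gamma$ vanishes on $M_\gamma$, and $g$ lies in the weak* closure of these functionals, so $g$ vanishes on $M_\gamma$. This contradicts~\eqref{eq:detect}. Hence $\{\alpha:|f_\alpha(x)|\ge1/n\}$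 is countable for all $x$ and $n$, and the family is point-countable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:frechet}]
Let $B$ be a non-separable Fr\'echet space. Its topology is defined by an increasing sequence of seminorms $p_n$ with $\bigcap_n\ker p_n=\{0\}$. Let $B_n$ be the completion of $B/\ker p_n$ in the norm induced by $p_n$, and let $j_n:B\to B_n$ be the canonical map, which is continuous and linear with dense image. The map $b\mapsto(j_n(b))_n$ from $B$ to $\prod_nB_n$ is injective. (If $B$ is a Banach space, take $B_n=B$ and $j_n=\mathrm{id}$.)

If every $B_n$ has density at most $\mathfrak c$, then $|B_n|\le\mathfrak c$ for all $n$, so $|B|\le\mathfrak c^\omega=\mathfrak c$ and $P=\{0\}$ works. Otherwise some $B_n$ has density greater than $\mathfrak c$, and Lemma~\ref{lem:functionals} gives a point-countable family $(f_\alpha)_{\alpha<\omega_1}$ on $B_n$. The functionals $h_\alpha=f_\alpha\circ j_n$ are continuous on $B$ and nonzero, because $j_n(B)$ is dense in $B_n$, and $\{\alpha:h_\alpha(b)\neq0\}=\{\alpha:f_\alpha(j_n(b))\ne0\}$ is countable for every $b\in B$. Lemma~\ref{lem:pcquot} provides $P$.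
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:compl}(b)]
If the Fr\'echet space $B$ is non-separable, Theorems~\ref{thm:frechet} and~\ref{thm:quotient} give the decomposition; this includes every non-separable Banach space. If $B$ is separable, every subspace $F\subset B$ is second countable, so $E\times F$ is Baire whenever $E$ and $F$ are, by Oxtoby's theorem recalled in Section~\ref{sec:intro}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCT}
\emph{The Baire category theorem in products of linear spaces and topological groups},
\texttt{https://staff.fnwi.uva.nl/j.vanmill/papers/papers1986/MillPol\_3-1986.pdf}.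

\bibitem{JS}
I.~Juh\'asz and Z.~Szentmikl\'ossy,
\emph{Convergent free sequences in compact spaces},
Proc. Amer. Math. Soc. \textbf{116} (1992).

\bibitem{Oxtoby}
Oxtoby,
\emph{Cartesian products of Baire spaces},
Fund. Math. \textbf{49} (1961).

\end{thebibliography}
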